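# Turning points of even radial solutions of $-\Delta U=U^5+\lambda U$ on $\mathbf S^3$

## 1. Curves launched from the North pole above the constant solution

Fix $\mu>0$ and write $c_*=\mu^{1/4}$ and $F(u)=u^5-\mu u$. For each height $\gamma\ge c_*$ let $u=u(\theta;\gamma)$ be the solution on $[0,\pi/2]$ of

$$u''+2\cot\theta\,u'+F(u)=0,\qquad u(0)=\gamma,\quad u'(0)=0. \tag{1}$$

This one-parameter family of curves is the object on which everything turns. For $\gamma=c_*$ the curve is the constant $c_*$, since $F(c_*)=0$. For $\gamma>c_*$ the curve starts downward. We watch one thing: the zeros of $u'(\cdot;\gamma)$ in $(0,\pi/2]$ as $\gamma$ runs from $c_*$ to $\infty$. We shall find how many there are just above $c_*$, how many there are for huge $\gamma$, and how one of them can disappear in between.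

Here is what the family is for. Let $\mathbf S^3$ be the unit 3-sphere with Laplace–Beltrami operator $\Delta_{\mathbf S^3}$, and let $\theta\in[0,\pi]$ be the geodesic distance from the North pole. For a function $U=u(\theta)$ one has $\Delta_{\mathbf S^3}U=u''+2\cot\theta\,u'$. Consider

$$-\Delta_{\mathbf S^3}U=U^5+\lambda U\ \text{ in }\mathbf S^3,\qquad U>0\ \text{ in }\mathbf S^3. \tag{2}$$

For $\lambda<0$ the constant $|\lambda|^{1/4}$ is a solution. With $\lambda=-\mu$, equation (2) for $u(\theta)$ is the equation in (1), and $c_*=|\lambda|^{1/4}$.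

In the paper "Elliptic Equations With Critical Exponent On Spherical Caps Of S³" (https://sites.math.rutgers.edu/~brezis/PUBlications/188-J.pdf), Theorem 1.6 says: if $m\ge1$, $\lambda<-m(m+1)$ and $k\in\{1,\dots,m\}$, there is a solution $U_k=u_k(\theta)$ of (2), even about $\theta=\pi/2$, with exactly $k$ local maxima on $(0,\pi)$ and $u_k(0)<|\lambda|^{1/4}$. Open Problem 1.2 of that paper asks for the mirror image, with solutions starting above the constant.

**Definition.** A *solution of type $k$* is a solution $U=u(\theta)$ of (2) such that (a) $u$ has exactly $k$ local minima on $(0,\pi)$; (b) $u(\pi-\theta)=u(\theta)$ for $0<\theta<\pi$; (c) $u(0)>|\lambda|^{1/4}$.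

For the shape only: the function $\cos 2k\theta$ (not a solution) is even about $\pi/2$ and has exactly $k$ local minima on $(0,\pi)$, where $2k\theta=\pi,3\pi,\dots,(2k-1)\pi$. For $k=1$ the curve descends to the equator and climbs back. For $k=2$ there is one minimum in each hemisphere and a maximum on the equator.

The question: do solutions of type $k$ exist for every $m\ge1$, $\lambda<-m(m+1)$, $k\in\{1,\dots,m\}$? The answer is no, and the only exception is $k=1$. This follows from the first two statements below, since $\lambda<-m(m+1)\le-2$.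

**Theorem A.** If $\lambda\le-2$, there is no solution of type $1$.

**Theorem B.** If $k\ge2$ and $\lambda<-k(k+1)$, there is a solution of type $k$. In particular there is one for all $m\ge2$, $\lambda<-m(m+1)$, $2\le k\le m$.

We also prove two sharper statements.

**Theorem C.** For $\lambda<0$, a solution of type $1$ exists if and only if $-2<\lambda<-1$.

**Theorem D.** For each $k\ge2$ there is $\varepsilon_k>0$ such that solutions of type $k$ exist for all $\lambda<-k(k+1)+\varepsilon_k$.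

Throughout, $s=\sin\theta$, $c=\cos\theta$, and $\kappa=\mu-\frac34$.

## 2. The Volterra equation and the reduction to the equator

**Step 1: integral form.** The purpose is to handle the singular point $\theta=0$. Since (1) says $(s^2u')'=-s^2F(u)$, integrating once gives

$$u'(\theta)=-\int_0^\theta\frac{\sin^2\sigma}{\sin^2\theta}\,F(u(\sigma))\,d\sigma, \tag{3}$$

and integrating again, using $\int_\sigma^\theta\frac{dt}{\sin^2t}=\cot\sigma-\cot\theta$,

$$u(\theta)=\gamma-\int_0^\theta K(\theta,\sigma)F(u(\sigma))\,d\sigma,\qquad K(\theta,\sigma)=\sin^2\sigma(\cot\sigma-\cot\theta)=\frac{\sin\sigma\sin(\theta-\sigma)}{\sin\theta}. \tag{4}$$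

For $0\le\sigma\le\theta\le\pi/2$, $\theta>0$, both $K$ and $\partial_\theta K=\sin^2\sigma/\sin^2\theta$ lie in $[0,1]$, and $K(\theta,\theta)=0$. Also $K\le\sin(\theta-\sigma)\le\theta$, so $K$ extends continuously by $K(0,0)=0$. Conversely, a continuous solution of (4) satisfies (3), hence (1) for $\theta>0$. By (3), $u'(\theta)/\theta\to-F(\gamma)/3$ as $\theta\to0$, so $u'(0)=0$. From (1), $u''\to-F(\gamma)+\frac23F(\gamma)=-\frac13F(\gamma)$. So $u\in C^2([0,\frac\pi2])$ and $u''(0)=-F(\gamma)/3$.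

**Step 2: global existence.** The polynomial $F$ is locally Lipschitz and $K$ is bounded, so (4) has a unique local solution, which continues as long as it stays bounded. Let $G(t)=\frac{t^6}6-\frac{\mu t^2}2$ and $E=\frac12u'^2+G(u)$. Then $E'=u'(u''+F(u))=-2\cot\theta\,u'^2\le0$ on $(0,\pi/2]$, so $G(|u|)\le E\le E(0)=G(\gamma)$. Since $G'(t)=t(t^4-\mu)$, $G$ is strictly increasing for $t\ge c_*$. Hence $|u|>\gamma\ge c_*$ is impossible. So $|u|\le\gamma$, and $u$ exists on $[0,\pi/2]$.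

**Step 3: dependence on $(\gamma,\mu)$.** We want to differentiate in $\gamma$ at $c_*$ and to pass to limits. Let

$$\Phi(u,\gamma,\mu)=u-\gamma+\int_0^\theta K\,F_\mu(u)\,d\sigma,\qquad \Phi: C^0([0,\tfrac\pi2])\times\mathbb R\times(0,\infty)\to C^0([0,\tfrac\pi2]).$$

As $F_\mu(u)=u^5-\mu u$ is polynomial, $\Phi$ is $C^2$. Its $u$-derivative is $I+T$ with $Th=\int_0^\theta K F_\mu'(u)h\,d\sigma$. If $|KF'_\mu(u)|\le C$, then $\|T^n\|\le C^n(\pi/2)^n/n!$, so the Neumann series converges and $I+T$ is invertible. By the implicit function theorem, and uniqueness for (4), $u$ is a $C^2$ function of $(\gamma,\mu)$ with values in $C^0([0,\frac\pi2])$. Near $\gamma=c_*$ this includes $\gamma$ slightly below $c_*$. The map $f\mapsto\int_0^\theta\frac{\sin^2\sigma}{\sin^2\theta}f\,d\sigma$ is bounded on $C^0([0,\frac\pi2])$, so by (3) the values are $C^2$ in $C^1([0,\frac\pi2])$ as well. By (1), for each $\eta>0$, $u$ depends continuously on $(\gamma,\mu)$ in $C^2([\eta,\frac\pi2])$.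

**Lemma 1.** If $u'=u''=0$ at a point of $(0,\pi)$ where a solution $u$ of the equation in (1) is positive, then $u\equiv c_*$. Consequently, if $\gamma>c_*$ and $u>0$, all critical points for $\theta>0$ are nondegenerate, they do not accumulate at $0$, and they alternate min, max, min, …, starting with a minimum.

*Proof.* At such a point (1) gives $F(u)=0$, so $u=c_*$ there with $u'=0$, and uniqueness for the initial value problem gives $u\equiv c_*$. This would force $\gamma=c_*$. So for $\gamma>c_*$ every critical point has $u''\ne0$ and is isolated. As $u''(0)=-F(\gamma)/3<0$ and $u'(0)=0$, we have $u'<0$ on some interval $(0,\eta)$. At each zero $u'$ changes sign. The first change is from $-$ to $+$, and then the changes alternate. $\square$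

**Lemma 2.** Solutions of type $k$ correspond exactly, by even reflection at $\pi/2$, to curves $u(\cdot;\gamma)$ with $\gamma>c_*$, $u>0$ on $[0,\pi/2]$, $u'(\pi/2)=0$, and exactly $k-1$ critical points in $(0,\pi/2)$. For $k=1$ this means $u'<0$ on $(0,\pi/2)$ and $u'(\pi/2)=0$.

*Proof.* Let $U=u(\theta)$ be of type $k$. Smoothness at the pole gives $u'(0)=0$, so $u=u(\cdot;\gamma)$ on $[0,\frac\pi2]$ with $\gamma>c_*$, and evenness gives $u'(\frac\pi2)=0$. By Lemma 1 and symmetry, the critical points in $(0,\pi)$ are nondegenerate and finite in number, $u'<0$ near $0$ and $u'>0$ near $\pi$. So the alternating sequence starts and ends with a minimum. With $k$ minima there are $k-1$ maxima, hence $2k-1$ critical points, placed symmetrically about the critical point $\pi/2$. Exactly $k-1$ of them lie in $(0,\frac\pi2)$.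

Conversely, reflect a curve as described. The equation is invariant under $\theta\mapsto\pi-\theta$, and $u'(\frac\pi2)=0$, so the reflected function is a $C^2$ solution on $(0,\pi)$. Near a pole, in normal coordinates $x$ with $r=|x|$, the second derivatives of $u(|x|)$ are $\frac{u'}r\delta_{ij}+(u''-\frac{u'}r)\frac{x_ix_j}{r^2}$, which are continuous at $0$ because $u'/r$ and $u''$ have the same limit $-F(\gamma)/3$. So $U$ is a $C^2$ solution of (2), and elliptic regularity makes it smooth. It has $2(k-1)+1=2k-1$ critical points in $(0,\pi)$, alternating and starting with a minimum, hence $k$ minima. $\square$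

So the problem is this: find $\gamma>c_*$ for which $u'$ vanishes at the equator, with a prescribed number of earlier zeros.

**The variable $v$.** Put $v=su$. Then $v'=s(u'+\cot\theta\,u)$ and $v''=-su+s(u''+2\cot\theta\,u')$, so

$$v''=(\mu-1-u^4)\,v. \tag{5}$$

## 3. Small oscillations about $c_*$

Let $y=\partial_\gamma u|_{\gamma=c_*}$. Differentiating (4) at $u\equiv c_*$ gives $y=1-\int_0^\theta K\cdot4\mu\,y\,d\sigma$, because $F'(c_*)=5\mu-\mu=4\mu$. That is, $y''+2\cot\theta\,y'+4\mu y=0$, $y(0)=1$, $y'(0)=0$. Then $(sy)''=-(1+4\mu)\,sy$, so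

$$y=\frac{\sin N\theta}{N\sin\theta},\qquad N=\sqrt{1+4\mu}. \tag{6}$$

The sign of $y'$ is the sign of

$$\psi=Ns^2y'=N\sin\theta\cos N\theta-\cos\theta\sin N\theta,\qquad \psi'=(1-N^2)\sin\theta\sin N\theta, \tag{7}$$

and directly

$$\psi(j\pi/N)=(-1)^jN\sin(j\pi/N),\qquad \psi(\pi/2)=N\cos(N\pi/2),\qquad y'(\pi/2)=\cos(N\pi/2). \tag{8}$$

By Step 3 of Section 2, $(u-c_*)/(\gamma-c_*)\to y$ and $u'/(\gamma-c_*)\to y'$ uniformly on $[0,\frac\pi2]$ as $\gamma\downarrow c_*$.

Three cases by hand. For $\mu=2$, $N=3$ and $y=1-\frac43s^2$, so $y'=-\frac43\sin2\theta$: there is no zero in $(0,\frac\pi2)$, but one exactly at the equator. For $\mu=\frac{15}4$, $N=4$ and $y=\cos\theta\cos2\theta=2c^3-c$, so $y'=-s(6c^2-1)$ has one zero, at $\cos\theta=1/\sqrt6$, and $y'(\frac\pi2)=1>0$. For $\mu=6$, $N=5$ and $y=1-4s^2+\frac{16}5s^4$, so $y'=sc(-8+\frac{64}5s^2)$ vanishes at $s^2=\frac58$ and again at the equator. The values $\mu=k(k+1)$, that is $N=2k+1$, are those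 at which $y'$ vanishes at the equator.

**Lemma 3.** Let $k\ge1$ and $\mu>k(k+1)$. There are $k+1$ points of $(0,\frac\pi2]$ at which $y'$ is nonzero with alternating signs. Hence for $\gamma>c_*$ close to $c_*$, $u'(\cdot;\gamma)$ has at least $k$ zeros in $(0,\frac\pi2)$.

*Proof.* Here $N^2>(2k+1)^2$. For $1\le j\le k$ we have $j\pi/N<\pi/2$, and by (8) $y'$ has sign $(-1)^j$ at $j\pi/N$. If $N<2k+3$, then $N\pi/2\in(k\pi+\frac\pi2,k\pi+\frac{3\pi}2)$, where the cosine has sign $(-1)^{k+1}$. So $\pi/2$ is the last point. If $N\ge2k+3$, then $(k+1)\pi/N<\pi/2$ and $y'$ has sign $(-1)^{k+1}$ there. By uniform convergence $u'(\cdot;\gamma)$ has the same signs at these $k+1$ points for $\gamma$ near $c_*$, and it vanishes strictly between neighbors. $\square$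

The plan is now visible. Near $c_*$ there are at least $k$ zeros. If for large $\gamma$ there are fewer, then a zero is lost on the way. We shall see that zeros cannot merge and cannot leave through the pole, so one must pass through the equator. Two inputs are needed: positivity of the curves, and the count for large $\gamma$.

## 4. A Pohozaev function, positivity, and the slope of $v$ above $c_*$

The energy $E$ of Section 2 proves positivity only for low curves. At a zero of $u$ one has $E=\frac12u'^2\ge0$, while $E\le G(\gamma)=\frac{\gamma^2}6(\gamma^4-3\mu)$. This is a contradiction if $\gamma^4<3\mu$, but says nothing for large $\gamma$. A weighted energy with a signed derivative does better. Let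

$$J=\tfrac12s^3u'^2+\tfrac12s^2c\,uu'+s^3u^2\Bigl(\frac{u^4}6-\frac\mu2+\frac14\Bigr),\qquad J(0)=0.$$

From (1), in the form $(s^2u')'=-s^2F$,

$$(\tfrac12s^3u'^2)'=-\tfrac12s^2c\,u'^2-s^3u'F,\qquad (\tfrac12s^2c\,uu')'=-\tfrac12s^3uu'+\tfrac12s^2c\,u'^2-\tfrac12s^2c\,uF,$$

$$\Bigl(s^3\bigl(\tfrac{u^6}6-\tfrac{\mu u^2}2\bigr)\Bigr)'=3s^2c\bigl(\tfrac{u^6}6-\tfrac{\mu u^2}2\bigr)+s^3u'F,\qquad (\tfrac14s^3u^2)'=\tfrac34s^2c\,u^2+\tfrac12s^3uu'.$$

In the sum the terms in $u'^2$, $u'F$ and $uu'$ cancel, and what remains is $s^2c\,u^2\bigl[-\frac12u^4+\frac\mu2+\frac12u^4-\frac{3\mu}2+\frac34\bigr]$. So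

$$J'=-\kappa\,c\,s^2u^2,\qquad J(\theta)=-\kappa\int_0^\theta\cos\sigma\sin^2\sigma\,u^2\,d\sigma. \tag{9}$$

(Check on $u\equiv c_*$: both sides equal $-\frac\kappa3c_*^2s^3$.)

**Lemma 4.** If $\mu>\frac34$ and $\gamma>c_*$, then $u(\cdot;\gamma)>0$ on $[0,\frac\pi2]$.

*Proof.* At a first zero, $J=\frac12s^3u'^2\ge0$, but $J<0$ by (9). $\square$

**Lemma 5.** Let $\mu>\frac34$, $\gamma>c_*$, $0<\theta<\frac\pi2$, and $u\ge c_*$ on $[0,\theta]$. Then $u'<0$ on $(0,\theta]$, and $u'(\theta)+\cot\theta\,u(\theta)>0$, i.e. $v'(\theta)>0$.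

*Proof.* For $t\in(0,\theta]$, $\sin^2t\,u'(t)=-\int_0^ts^2F(u)<0$, since $F(u)\ge0$ on $[0,t]$ and $F(\gamma)>0$. So $u$ is strictly decreasing on $[0,\theta]$, and $u(\sigma)>u(\theta)$ for $\sigma<\theta$. Then (9) gives

$$J(\theta)<-\kappa u(\theta)^2\int_0^\theta\cos\sigma\sin^2\sigma\,d\sigma=-\frac\kappa3u^2s^3=s^3u^2\Bigl(\frac14-\frac\mu3\Bigr).$$

On the other hand $u(\theta)^4\ge\mu$, so by the definition of $J$, $J/s^3\ge\frac12u'(u'+\cot\theta\,u)+u^2(\frac14-\frac\mu3)$. Comparing, $u'(u'+\cot\theta\,u)<0$, and $u'<0$. Finally $v'=s(u'+\cot\theta\,u)$. $\square$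

## 5. Curves of large height

For large $\gamma$ the curve is a thin spike at the pole that falls below $c_*$ almost at once and never returns above $c_*$ before the equator.

**Proposition 6.** Fix $\mu>1$. For all sufficiently large $\gamma$ there is $\theta_0=\theta_0(\gamma)\in(0,\frac\pi2)$ with $u>c_*$ on $[0,\theta_0)$, $u(\theta_0)=c_*$, and $u<c_*$ on $(\theta_0,\frac\pi2]$. Moreover $\theta_0\to0$ and $\sup_{[\theta_0,\pi/2]}v\to0$ as $\gamma\to\infty$.

*Proof.* By Lemma 4 and Section 2, $0<u\le\gamma$.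

**Step 1: the variables $w$ and $r$.** Their purpose is to follow the spike through all scales. The change $u\mapsto\gamma^{-1}u(\gamma^{-2}\,\cdot)$ of Step 2 leaves $\rho^{1/2}u$ invariant, so we use $w=s^{1/2}u$ and $r=sw'/w=\frac{su'}u+\frac c2$. We have $r^2=\frac{s^2u'^2}{u^2}+\frac{sc\,u'}u+\frac{c^2}4$, and $\frac{2J}{su^2}=\frac{s^2u'^2}{u^2}+\frac{sc\,u'}u+s^2(\frac{u^4}3-\mu+\frac12)$. Subtracting, with $w^4=s^2u^4$ and $c^2=1-s^2$,

$$r^2=\tfrac14+\kappa s^2-\tfrac{w^4}3+\tfrac{2J}{su^2}. \tag{10}$$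

Also $sr'=\frac{sc\,u'}u+\frac{s^2u''}u-\frac{s^2u'^2}{u^2}-\frac{s^2}2$. Inserting $u''=-2\cot\theta\,u'-u^5+\mu u$,

$$sr'=-\tfrac{sc\,u'}u-\tfrac{s^2u'^2}{u^2}-w^4+(\mu-\tfrac12)s^2=\tfrac14+\kappa s^2-w^4-r^2. \tag{11}$$

**Step 2: the spike at scale $\gamma^{-2}$.** This provides starting data for $r$ and $w$. Let $U_\gamma(\rho)=\gamma^{-1}u(\gamma^{-2}\rho)\in(0,1]$. Substituting $\sigma=\gamma^{-2}\tau$ in (4),

$$U_\gamma=1-\int_0^\rho K_\gamma\,(U_\gamma^5-\mu\gamma^{-4}U_\gamma)\,d\tau,\qquad K_\gamma=\gamma^2\frac{\sin(\tau\gamma^{-2})\sin((\rho-\tau)\gamma^{-2})}{\sin(\rho\gamma^{-2})}.$$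

With $\chi(x)=\frac{\sin x}x$, $\chi(0)=1$, we have $K_\gamma=\frac{\tau(\rho-\tau)}\rho\cdot\frac{\chi(\tau\gamma^{-2})\,\chi((\rho-\tau)\gamma^{-2})}{\chi(\rho\gamma^{-2})}$. Hence $K_\gamma\to K_\infty=\frac{\tau(\rho-\tau)}\rho$ uniformly on $0\le\tau\le\rho\le R$. Likewise $\partial_\rho K_\gamma=\frac{\sin^2(\tau\gamma^{-2})}{\sin^2(\rho\gamma^{-2})}\to\frac{\tau^2}{\rho^2}$ uniformly.

The limit profile is $B=(1+\rho^2/3)^{-1/2}$. Indeed $\rho^2B'=-\frac{\rho^3}3(1+\frac{\rho^2}3)^{-3/2}$, whose derivative is $(1+\frac{\rho^2}3)^{-5/2}\bigl[-\rho^2(1+\frac{\rho^2}3)+\frac{\rho^4}3\bigr]=-\rho^2B^5$. So $B''+\frac2\rho B'+B^5=0$, $B(0)=1$, $B'(0)=0$. Integrating twice, and using $\int_\tau^\rho\frac{\tau^2}{t^2}dt=\frac{\tau(\rho-\tau)}{\rho}$, $B=1-\int_0^\rho K_\infty B^5\,d\tau$. Subtracting,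

$$U_\gamma-B=-\int_0^\rho(K_\gamma-K_\infty)U_\gamma^5\,d\tau+\mu\gamma^{-4}\int_0^\rho K_\gamma U_\gamma\,d\tau-\int_0^\rho K_\infty(U_\gamma^5-B^5)\,d\tau .$$

The first two terms are $o(1)$ uniformly on $[0,R]$. Since $K_\infty\le R$ and $t^5$ is $5$-Lipschitz on $[0,1]$, $|U_\gamma-B|(\rho)\le o(1)+5R\int_0^\rho|U_\gamma-B|\,d\tau$. Gronwall's inequality gives $U_\gamma\to B$ uniformly on $[0,R]$. Then $U'_\gamma=-\int_0^\rho\partial_\rho K_\gamma(U_\gamma^5-\mu\gamma^{-4}U_\gamma)\,d\tau\to B'$ uniformly.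

Fix $R\ge3$ and let $\gamma\to\infty$. Then $u\ge\frac12\gamma B(R)>c_*$ on $[0,R\gamma^{-2}]$ for $\gamma$ large. At $\theta=R\gamma^{-2}$ we have $\frac{su'}u=\sin(R\gamma^{-2})\,\gamma^2\,\frac{U_\gamma'(R)}{U_\gamma(R)}\to\frac{RB'(R)}{B(R)}=-\frac{R^2}{R^2+3}$, so

$$r\to\tfrac12-\tfrac{R^2}{R^2+3}<0,\qquad w^2=\sin(R\gamma^{-2})\gamma^2U_\gamma(R)^2\to RB(R)^2=\tfrac{3R}{3+R^2}<\tfrac3R .$$

**Step 3: $\theta_0\to0$.** Let $\theta_0=\sup\{\theta\le\frac\pi2:u>c_*\text{ on }[0,\theta)\}$. Fix $\delta\in(0,\frac\pi3]$ with $\kappa\sin^2\delta<\frac18$, and put $\delta_1=\min(\theta_0,\delta)$. On $(0,\delta_1]$, Lemma 5 gives $v'>0$, so by (9)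

$$|J|=\kappa\int_0^\theta\cos\sigma\,v^2\,d\sigma\le\kappa sv^2=\kappa s^3u^2. \tag{12}$$

At a zero of $r$ in $(0,\delta_1]$, (10) gives $w^4=\frac34+3\kappa s^2+\frac{6J}{su^2}\ge\frac34-3\kappa s^2$. Then (11) gives $sr'\le-\frac12+4\kappa s^2<0$. So $r$ is decreasing at each of its zeros. Once $r$ is negative it stays negative on $(0,\delta_1]$, because at a first later zero we would have $r'\ge0$.

For fixed $R\ge3$ and $\gamma$ large, $R\gamma^{-2}<\delta_1$ and $r(R\gamma^{-2})<0$, hence $r<0$ on $[R\gamma^{-2},\delta_1]$ and $w$ decreases there. Therefore $c_*^2\sin\delta_1\le w(\delta_1)^2\le3/R$. As $R$ is arbitrary and $\delta_1\le\frac\pi3$, $\delta_1\to0$. So for $\gamma$ large $\delta_1<\delta$, that is $\delta_1=\theta_0<\delta$; thus $\theta_0\to0$, $u(\theta_0)=c_*$ and $r(\theta_0)<0$.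

**Step 4: $v'(\theta_0)\to0$.** We need the curve to arrive at $c_*$ with small $v'$. Note $r+\frac c2=\frac{su'}u+c=\frac{sv'}v$. At $\theta_0$, $w^4=\mu s^2$, so by (10)

$$r^2-\tfrac{c^2}4=\tfrac{s^2}4+\kappa s^2-\tfrac{\mu s^2}3+\tfrac{2J}{su^2}=\tfrac{2\kappa}3s^2+\tfrac{2J}{su^2}\ge\tfrac{2\kappa}3s^2-2\kappa s^2=-\tfrac{4\kappa}3s^2,$$

using (12). Hence $(\frac c2-r)(\frac c2+r)\le\frac{4\kappa}3s^2$. Since $r<0$ and $c\ge\frac12$, $\frac c2-r\ge\frac14$. So $0<\frac{sv'}v\le\frac{16\kappa}3s^2$, and with $v=c_*s$ at $\theta_0$,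

$$0<v'(\theta_0)\le\tfrac{16\kappa}3c_*\sin^2\theta_0\to0 .$$

**Step 5: after $\theta_0$.** We show that $v$ stays small and $u$ stays below $c_*$. Put $\beta=\sqrt{\mu-1}>0$, $s_0=\sin\theta_0$, $v_0'=v'(\theta_0)$. Let $z''=\beta^2z$ with the data of $v$ at $\theta_0$. By (5), $d=z-v$ satisfies $d''-\beta^2d=u^4v\ge0$ with zero data, so $d(t)=\int_{\theta_0}^t\beta^{-1}\sinh\beta(t-\tau)\,(u^4v)(\tau)\,d\tau\ge0$. Thus for $0\le\tau\le\frac\pi2-\theta_0$

$$v(\theta_0+\tau)\le c_*s_0\cosh\beta\tau+v_0'\beta^{-1}\sinh\beta\tau ,$$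

and $\sup_{[\theta_0,\pi/2]}v\to0$. Choose $M$ with $\cosh\beta\tau-1\le M\tau$ and $\beta^{-1}\sinh\beta\tau\le M\tau$ on $[0,\frac\pi2]$. Since $\sin$ is concave, it lies above its chord on $[\theta_0,\frac\pi2]$. For $s_0\le1-\frac\pi4$ the chord has slope $\frac{1-s_0}{\pi/2-\theta_0}\ge\frac{\pi/4}{\pi/2}=\frac12$, so $\sin(\theta_0+\tau)\ge s_0+\frac\tau2$. Hence for $0<\tau\le\frac\pi2-\theta_0$ and $\gamma$ large

$$v-c_*\sin(\theta_0+\tau)\le\tau\bigl(Mc_*s_0+Mv_0'-\tfrac{c_*}2\bigr)<0,$$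

that is, $u<c_*$ on $(\theta_0,\frac\pi2]$. $\square$

**Corollary 7.** For $\mu>1$ and $\gamma$ large, $u(\cdot;\gamma)$ has at most one critical point in $(0,\frac\pi2]$.

*Proof.* There is none in $(0,\theta_0]$, by Lemma 5. On $(\theta_0,\frac\pi2]$, $0<u<c_*$, so at a critical point $u''=-F(u)>0$. Thus $u'$ passes from $-$ to $+$ at each of them, and there is at most one. $\square$

**Lemma 8.** Fix $\mu>1$. For $\gamma$ large, $u'(\cdot;\gamma)$ takes a positive value in $(0,\frac\pi2]$. Consequently $u'(\frac\pi2;\gamma)>0$.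

*Proof.* Suppose $u'\le0$ on $(0,\frac\pi2]$ with $\gamma$ large, and let $\beta^2=\mu-1$. By Proposition 6, $\sup_{[\delta,\pi/2]}u\le\sup v/\sin\delta\to0$ for each fixed $\delta>0$. Since $u(\theta_0)^4=\mu>\beta^2$, there is $\theta_b>\theta_0$ with $u(\theta_b)^4=\beta^2$, and $\theta_b\to0$. Also $u^4\le\frac{\beta^2}2$ on $[\frac\pi4,\frac\pi2]$ for $\gamma$ large.

*Slope at $\theta_b$.* As $u$ is nonincreasing, (9) gives $J(\theta_b)\le-\frac\kappa3s^3u^2$. By definition, with $u^4=\mu-1$, $J/s^3=\frac12u'(u'+\cot\theta\,u)+u^2(\frac1{12}-\frac\mu3)$ at $\theta_b$. Hence $\frac12u'(u'+\cot\theta\,u)\le u^2\bigl(-\frac\mu3+\frac14+\frac\mu3-\frac1{12}\bigr)=\frac16u^2$. If $u'+\cot\theta\,u=-\xi u$ with $\xi>0$, then $u'=-(\cot\theta_b+\xi)u$ and $(\cot\theta_b+\xi)\xi\le\frac13$, so $\xi\le\frac13\tan\theta_b$. In all cases, with $v_b=v(\theta_b)$,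

$$v'(\theta_b)\ge-\tfrac13\tan\theta_b\,v_b .$$

*From $\theta_b$ to the equator.* On $[\theta_b,\frac\pi2]$, $u^4\le\beta^2$, so $v''=(\beta^2-u^4)v\ge0$. By convexity $v\ge v_b(1-\frac\pi6\tan\theta_b)\ge\frac12v_b$ for $\gamma$ large. Integrating $v''$ and keeping only $[\frac\pi4,\frac\pi2]$,

$$v'(\tfrac\pi2)\ge-\tfrac13\tan\theta_b\,v_b+\tfrac\pi4\cdot\tfrac{\beta^2}2\cdot\tfrac{v_b}2>0$$

for $\gamma$ large. But $v'(\frac\pi2)=u'(\frac\pi2)\le0$, a contradiction.

For the last claim let $u'(\theta_1)>0$. As $u'<0$ near $0$, $u'$ vanishes in $(0,\theta_1)$. By Corollary 7 it vanishes nowhere else in $(0,\frac\pi2]$, so $u'>0$ on $[\theta_1,\frac\pi2]$. $\square$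

## 6. Zeros of $u'$ leave only through the equator: Theorems B and D

Let $k\ge2$, $\mu>1$, and $S=\{\gamma>c_*:u'(\cdot;\gamma)\text{ has at least }k\text{ zeros in }(0,\frac\pi2)\}$.

**Lemma 9.** If $S\ne\emptyset$, there is a solution of type $k$.

*Proof.* **Step 1: $S$ is open and bounded.** By Lemmas 4 and 1 the zeros of $u'$ are simple, so they are sign changes. These persist under small changes of $\gamma$, by $C^1$ dependence, and $S$ is open. By Corollary 7 and $k\ge2$, $S$ is bounded.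

**Step 2: go to the first exit.** Let $\gamma_1\in S$ and $\gamma^*=\sup\{\gamma>\gamma_1:[\gamma_1,\gamma)\subset S\}<\infty$. As $S$ is open, $\gamma^*\notin S$. Take $\gamma_n\uparrow\gamma^*$ in $S$ and zeros $t_1^n<\dots<t_k^n$ of $u'(\cdot;\gamma_n)$ in $(0,\frac\pi2)$, converging along a subsequence to $t_1\le\dots\le t_k$ in $[0,\frac\pi2]$.

**Step 3: no zero escapes to the pole.** Since $\gamma^*>c_*$, there is $\eta>0$ such that $F(u)>0$ on $[0,\eta]$ for all $\gamma$ near $\gamma^*$. By (3), $u'<0$ on $(0,\eta]$ for these $\gamma$. So $t_1\ge\eta$.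

**Step 4: no two zeros merge.** If $t_j=t_{j+1}$, Rolle's theorem gives zeros of $u''(\cdot;\gamma_n)$ between $t_j^n$ and $t_{j+1}^n$. By $C^2$ convergence on $[\eta,\frac\pi2]$, $u'=u''=0$ at $t_j$ for $\gamma=\gamma^*$. This contradicts Lemma 1.

**Step 5: conclusion.** So $u'(\cdot;\gamma^*)$ has $k$ distinct zeros in $(0,\frac\pi2]$, but fewer than $k$ in $(0,\frac\pi2)$. Hence $u'(\frac\pi2;\gamma^*)=0$ and there are exactly $k-1$ critical points in $(0,\frac\pi2)$. By Lemma 4, $u>0$. Apply Lemma 2. $\square$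

**Proof of Theorem B.** Let $k\ge2$ and $\mu>k(k+1)$. By Lemma 3, $S\ne\emptyset$, and $\mu>1$, so Lemma 9 applies. For $2\le k\le m$ and $\lambda<-m(m+1)$ we have $\lambda<-k(k+1)$. $\blacksquare$

**Proof of Theorem D.** At $\mu=k(k+1)$ the first-order term at the equator vanishes, and we go to second order.

**Step 1: second variation.** Let $\mu=k(k+1)$, so $N=2k+1$, $y'(\frac\pi2)=0$ and $y(\frac\pi2)=(-1)^k/N$. Let $Y=\partial_\gamma^2u|_{\gamma=c_*}$. Differentiating (4) twice, with $F''(c_*)=20c_*^3$,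

$$Y''+2\cot\theta\,Y'+4\mu Y=-20c_*^3y^2,\qquad Y(0)=Y'(0)=0 .$$

Then $(s^2(Y'y-Yy'))'=y(s^2Y')'-Y(s^2y')'=-20c_*^3s^2y^3$. Integrating over $[0,\frac\pi2]$,

$$Y'(\tfrac\pi2)\frac{(-1)^k}N=-\frac{20c_*^3}{N^3}\int_0^{\pi/2}\frac{\sin^3N\theta}{\sin\theta}\,d\theta=-\frac{20c_*^3}{N^3}\cdot\frac14\Bigl(\frac{3\pi}2-\frac\pi2\Bigr)<0,$$

by $\sin^3x=\frac14(3\sin x-\sin3x)$ and $\int_0^{\pi/2}\frac{\sin(2n+1)\theta}{\sin\theta}d\theta=\frac\pi2$, as $N$ and $3N$ are odd. So $u'(\frac\pi2;\gamma)=\frac12Y'(\frac\pi2)(\gamma-c_*)^2+o((\gamma-c_*)^2)$ has sign $(-1)^{k+1}$ for $\gamma>c_*$ near $c_*$.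

**Step 2: alternation that survives a change of $\mu$.** For $1\le j\le k$ the points $j\pi/N$ lie in $(0,\frac\pi2)$, and by (8) and the first-order expansion $u'$ has sign $(-1)^j$ there for $\gamma>c_*$ near $c_*$. So for some fixed $\gamma_1>c_*$, $u'(\cdot;\gamma_1)$ has alternating nonzero signs at the $k+1$ points $j\pi/N$ ($1\le j\le k$) and $\pi/2$. By continuity in $\mu$ this, and $\gamma_1>\mu^{1/4}$, persist for $|\mu-k(k+1)|<\varepsilon_k$, with $\varepsilon_k$ so small that $\mu>1$. For these $\mu$, $u'(\cdot;\gamma_1)$ has at least $k$ zeros in $(0,\frac\pi2)$, so $S\ne\emptyset$ and Lemma 9 applies. Together with Theorem B this covers all $\mu>k(k+1)-\varepsilon_k$. $\blacksquare$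

## 7. Slope at the equator for $k=1$, and the proof of Theorem A

Lemma 9 used $k\ge2$ at one place only: $S$ is bounded because large $\gamma$ allows at most one zero. For $k=1$ this is lost, and with it the argument. By Lemma 3, for $\mu>2$ there is at least one zero near $c_*$, and by Lemma 8 there is exactly one for large $\gamma$, so no loss is forced. Watching the sign of $u'(\frac\pi2;\gamma)$ does not help either. For $2<\mu<6$ we have $3<N<5$, so $y'(\frac\pi2)=\cos(N\pi/2)>0$ and $u'(\frac\pi2;\gamma)>0$ for $\gamma$ near $c_*$. It is also positive for $\gamma$ large. For $1<\mu<2$, on the contrary, $\sqrt5<N<3$ and $y'(\frac\pi2)<0$, so the signs at the two ends differ; this is the source of existence in Theorem C. The border is $\mu=2$.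

This suggests comparing $u'$ with the linear picture at $\mu=2$, where $y'=-\frac43\sin2\theta$ vanishes at the equator. A Sturm comparison gives the identity (13) below, $\int(5u^4-\mu-8)P\,sc\,d\theta=0$ with $P=-s^2u'>0$, and one would like the first factor to be positive. At $\theta=0$ it is: $5\gamma^4-\mu-8>4\mu-8\ge0$. But at $\mu=2$ it is negative exactly where $u<c_*$, and $u$ must go below $c_*$, since $\int_0^{\pi/2}s^2F(u)=0$. So the pointwise comparison stops there. What is needed is the sign of the average of $u^4-\mu$ with weight $P\,sc$. We know one weighted average, since $P'=s^2u(u^4-\mu)$, and an integration by parts passes from it to the one we need.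

**Proof of Theorem A.** Let $\mu\ge2$ and suppose a solution of type 1 exists. By Lemma 2, $\gamma>c_*$, $u>0$, $u'<0$ on $(0,\frac\pi2)$, $u'(\frac\pi2)=0$. Set $P=-s^2u'$, so $P>0$ on $(0,\frac\pi2)$, $P(0)=P(\frac\pi2)=0$, $P=O(\theta^3)$ at $0$, and $P'=s^2u(u^4-\mu)$.

**Step 1: comparison identity.** We test the equation for $u'$ against the linear profile at $\mu=2$. Differentiating (1) and multiplying by $s^2$,

$$(s^2u'')'-2u'+s^2F'(u)u'=0 .$$

The function $\varphi=sc=\frac12\sin2\theta$ satisfies $(s^2\varphi')'-2\varphi+8s^2\varphi=0$, because $(s^2\cos2\theta)'=\sin2\theta(\cos2\theta-2s^2)=\sin2\theta\,(1-4s^2)$. Hence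

$$\bigl(s^2(u''\varphi-u'\varphi')\bigr)'=\varphi(2u'-s^2F'(u)u')-u'(2\varphi-8s^2\varphi)=-s^2(F'(u)-8)u'\varphi .$$

The function under the derivative vanishes at $0$, and at $\frac\pi2$, where $\varphi=u'=0$. Since $F'(u)=5u^4-\mu$,

$$\int_0^{\pi/2}(5u^4-\mu-8)\,P\,sc\,d\theta=0. \tag{13}$$

**Step 2: the weighted average of $u^4-\mu$.** We rewrite it as an integral whose sign can be read off. Since $(u^4-\mu)sc=P'\,\frac{\cot\theta}u$, and with $D:=u+sc\,u'$ one has $\bigl(\frac{\cot\theta}u\bigr)'=-\frac1{s^2u}-\frac{\cot\theta\,u'}{u^2}=-\frac D{s^2u^2}$,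

$$\int_0^{\pi/2}(u^4-\mu)P\,sc\,d\theta=\int_0^{\pi/2}PP'\frac{\cot\theta}u\,d\theta=-\frac12\int_0^{\pi/2}P^2\Bigl(\frac{\cot\theta}u\Bigr)'d\theta=\frac12\int_0^{\pi/2}\frac{P^2D}{s^2u^2}\,d\theta. \tag{14}$$

The boundary terms vanish since $P=O(\theta^3)$ at $0$ and $P(\frac\pi2)=0$.

**Step 3: $D>0$ on $[0,\frac\pi2]$.** By (1), $D'=u'+(c^2-s^2)u'+sc\,u''=2c^2u'+sc\,u''=-sc\,F(u)$. Since $\int_0^{\pi/2}s^2F(u)=P(\frac\pi2)=0$ and $F(\gamma)>0$, $F(u)$ must be negative somewhere. As $u$ is strictly decreasing, there is a unique $\theta_0\in(0,\frac\pi2)$ with $u(\theta_0)=c_*$, with $F(u)>0$ before and $F(u)<0$ after. So $D$ decreases on $[0,\theta_0]$ and increases on $[\theta_0,\frac\pi2]$, and its minimum is at $\theta_0$. Lemma 5 at $\theta_0$ gives $u'(\theta_0)>-\cot\theta_0\,c_*$, so $D(\theta_0)>c_*-\cos^2\theta_0\,c_*>0$.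

**Step 4: contradiction.** By (14) and Step 3, $\int_0^{\pi/2}(u^4-\mu)P\,sc\,d\theta>0$. But (13) reads

$$5\int_0^{\pi/2}(u^4-\mu)P\,sc\,d\theta+(4\mu-8)\int_0^{\pi/2}P\,sc\,d\theta=0,$$

where the first term is positive and the second is $\ge0$ for $\mu\ge2$. $\blacksquare$

## 8. The exact range $-2<\lambda<-1$ for one minimum

**Proof of Theorem C.** For $\lambda\le-2$ there is no solution of type 1, by Theorem A. Two ranges remain.

**Step 1: no solution for $-1\le\lambda<0$.** Now $0<\mu\le1$. Put $b^2=1-\mu$, $0\le b<1$, and suppose $u$ is of type 1. Let $e=u(\frac\pi2)>0$, so $u>e$ on $[0,\frac\pi2)$ by Lemma 2. By (5), $v''=-b^2v-v^5/s^4$. For smooth $g$ let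

$$J_g=\tfrac12gv'^2-\tfrac12g'vv'+\tfrac14g''v^2+\tfrac12b^2gv^2+\frac{g\,v^6}{6s^4}.$$

In $J_g'$ the terms $\pm\frac12g'v'^2$ and $\pm\frac12g''vv'$ cancel, and $gv'v''=-b^2gvv'-gv^5v'/s^4$ cancels the derivatives of $v$ in the last two terms. Also $-\frac12g'vv''=\frac12b^2g'v^2+\frac12g'v^6/s^4$. Collecting,

$$J_g'=\bigl(\tfrac14g'''+b^2g'\bigr)v^2+v^6\Bigl(\frac{2g'}{3s^4}-\frac{2gc}{3s^5}\Bigr)=\bigl(\tfrac14g'''+b^2g'\bigr)v^2+\frac23\,\frac{v^6}{s^3}\Bigl(\frac gs\Bigr)'.$$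

We choose $g$ to remove the $v^2$ term: $g=1+\frac{\sin(2b\theta-b\pi/2)}{\sin(b\pi/2)}$ for $b>0$ and $g=\frac{4\theta}\pi$ for $b=0$. Then $g'''+4b^2g'=0$, $g''=-4b^2(g-1)$, $g(0)=0$, $g(\frac\pi2)=2$, $g''(\frac\pi2)=-4b^2$. Moreover $g'>0$ on $[0,\frac\pi2]$, since for $b>0$ the argument $2b\theta-\frac{b\pi}2$ stays in $(-\frac\pi2,\frac\pi2)$.

At $0$, $J_g=0$, because $v$ and $g$ are $O(\theta)$. At $\frac\pi2$, $v=e$ and $v'=u'=0$, so $J_g=-b^2e^2+b^2e^2+\frac13e^6=\frac13e^6$. With $h=s^3(g/s)'=s(sg'-cg)$ we have $J_g'=\frac23u^6h$, so $\int_0^{\pi/2}u^6h\,d\theta=\frac12e^6$. Integrating $s^2g'$ by parts,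

$$\int_0^{\pi/2}h\,d\theta=[gs^2]_0^{\pi/2}-3\int_0^{\pi/2}g\,sc\,d\theta=2-3\cdot\tfrac12=\tfrac12,$$

since $g-1$ is odd and $sc$ is even about $\frac\pi4$, and $\int_0^{\pi/2}sc\,d\theta=\frac12$. Hence

$$\int_0^{\pi/2}(u^6-e^6)\,h\,d\theta=0. \tag{15}$$

It remains to see that $h>0$ on $(0,\frac\pi2)$, which contradicts (15) because $u>e$ there. Let $q=sg'-cg$, so $h=sq$. Then $q(0)=0$, $q'=s(g''+g)$, and $g''+g=1+(1-4b^2)(g-1)$, with $g-1$ increasing strictly from $-1$ to $1$.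

If $b^2\le\frac12$, then $|1-4b^2|\le1$, so $g''+g>0$ on $(0,\frac\pi2)$ and $q>0$ there. If $\frac12<b^2<1$, then $g''+g$ is decreasing, with value $4b^2>0$ at $0$ and $2-4b^2<0$ at $\frac\pi2$. So $q$ increases and then decreases. Since $q(0)=0$ and $q(\frac\pi2)=g'(\frac\pi2)=2b\cot(b\pi/2)>0$, again $q>0$ on $(0,\frac\pi2)$.

**Step 2: existence for $-2<\lambda<-1$.** Now $1<\mu<2$ and $\sqrt5<N<3$. We follow the curves that descend all the way to the equator. Let

$$S'=\{\gamma>c_*:u'(\cdot;\gamma)<0\text{ on }(0,\tfrac\pi2]\}.$$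

*Heights near $c_*$ lie in $S'$.* Since $\frac\pi N<\frac\pi2$ and $\frac{N\pi}2<2\pi$, (7) shows that $\psi$ decreases on $[0,\frac\pi N]$ and increases on $[\frac\pi N,\frac\pi2]$, with $\psi(0)=0$ and $\psi(\frac\pi2)=N\cos\frac{N\pi}2<0$. So $y'<0$ on $(0,\frac\pi2]$. Fix $\eta\in(0,\frac\pi N)$ and let $\gamma\downarrow c_*$. On $[0,\eta]$, $y>0$ and $(u-c_*)/(\gamma-c_*)\to y$ uniformly, so $u>c_*$, hence $F(u)>0$, and $u'<0$ on $(0,\eta]$ by (3). On $[\eta,\frac\pi2]$, $u'<0$ since $u'/(\gamma-c_*)\to y'$ uniformly.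

*Large heights do not lie in $S'$*, by Lemma 8.

*$S'$ is open.* For $\gamma$ near a given $\gamma_0\in S'$ we have $F(u)>0$ on a common interval $[0,\eta]$, so $u'<0$ on $(0,\eta]$. On $[\eta,\frac\pi2]$ use uniform convergence of $u'$.

*The exit.* Let $\gamma^*=\sup\{\gamma>c_*:(c_*,\gamma)\subset S'\}\in(c_*,\infty)$. As $S'$ is open, $\gamma^*\notin S'$. By continuity $u'(\cdot;\gamma^*)\le0$ on $(0,\frac\pi2]$, and $u'$ vanishes somewhere in $(0,\frac\pi2]$. At a zero in $(0,\frac\pi2)$, $u'$ would have a local maximum, so $u''=0$ there. This is impossible by Lemmas 4 and 1. So $u'<0$ on $(0,\frac\pi2)$ and $u'(\frac\pi2)=0$, and $u>0$ by Lemma 4. By Lemma 2 this is a solution of type 1. $\blacksquare$
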